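\title{Dimension functions on a unital $C^*$-algebra form a simplex}

\begin{abstract}
A dimension function on a unital $C^*$-algebra $A$ is a state on the Cuntz semigroup of $A$. We prove that the dimension functions on $A$ form a simplex, as conjectured by Blackadar and Handelman. The proof has three parts. For every unital ring, the Sylvester matrix rank functions are identified with the nonnegative functions on an abelian category that are additive on short exact sequences, and these form a lattice cone by a Schreier refinement argument. Every dimension function on $A$ is a Sylvester rank function. Finally, the dimension functions form a hereditary subcone; this rests on the fact that if $a$ is Cuntz subequivalent to $b$, then $m$ copies of $a$ embed exactly into $m+1$ copies of $b$, for every $m$.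
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Cuntz comparison and dimension functions}

Throughout, $A$ is a unital $C^*$-algebra. We regard $M_n(A)$ as a subalgebra of $M_{n+1}(A)$ via $a\mapsto a\oplus 0$, put $M_\infty(A)=\bigcup_n M_n(A)$, and write $M_\infty(A)_+=\bigcup_n M_n(A)_+$ for the set of positive elements. For $a,b\in M_\infty(A)_+$ we write $a\precsim b$ (\emph{Cuntz subequivalence}) if there is a sequence $(x_k)$ in $M_\infty(A)$ with $x_kbx_k^*\to a$ in norm, and $a\sim b$ if $a\precsim b$ and $b\precsim a$. The \emph{Cuntz semigroup} is $W(A)=M_\infty(A)_+/\!\sim$, with addition $\langle a\rangle+\langle b\rangle=\langle a\oplus b\rangle$ and order $\langle a\rangle\le\langle b\rangle\iff a\precsim b$.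

A \emph{dimension function} on $A$ is a map $d\colon M_\infty(A)_+\to[0,\infty)$ such that
\[
d(1_A)=1,\qquad d(a\oplus b)=d(a)+d(b),\qquad a\precsim b\ \Rightarrow\ d(a)\le d(b).
\]
Equivalently, $d$ is a \emph{state} on $W(A)$: an additive, order-preserving map $W(A)\to[0,\infty)$ sending $\langle 1_A\rangle$ to $1$. The set $DF(A)$ of all dimension functions is a convex subset of the vector space of real-valued functions on $M_\infty(A)_+$, which we equip with the topology of pointwise convergence. Dropping the condition $d(1_A)=1$, we obtain the set $D(A)$ of all maps $d\colon M_\infty(A)_+\to[0,\infty)$ with the other two properties.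

The relation $\precsim$ compares ranks, and a dimension function is a normalized rank. For $A=\mathbb C$ we have $a\precsim b$ if and only if $\operatorname{rank}a\le\operatorname{rank}b$: the matrices of rank at most $r$ form a closed set, and conversely, if $\operatorname{rank}a\le\operatorname{rank}b$, diagonalizing $a$ and $b$ gives $a=xbx^*$ for some $x$. So $W(\mathbb C)=\{0,1,2,\dots\}$ and $DF(\mathbb C)$ is a point. For $A=\mathbb C^k$ the comparison is made in each coordinate, the dimension functions are the maps $a\mapsto\sum_i t_i\operatorname{rank}a_i$ with $t_i\ge0$ and $\sum_it_i=1$, and $DF(A)$ is the standard simplex with $k$ vertices. If $A$ is the algebra of bounded operators on an infinite-dimensional Hilbert space, choose isometries $v_1,v_2$ with orthogonal ranges; the column $x$ with entries $v_1^*,v_2^*$ satisfies $xx^*=1\oplus1$, so $1\oplus 1\precsim 1$ and $DF(A)=\emptyset$. If $A=C(X)$ for a compact Hausdorff space $X$, then $a\precsim b$ forces $\operatorname{rank}a(t)\le\operatorname{rank}b(t)$ for all $t\in X$, so every Borel probability measure $\mu$ on $X$ gives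 the dimension function $a\mapsto\int_X\operatorname{rank}a(t)\,d\mu(t)$.

\subsection{Simplices}

A \emph{convex cone} in a real vector space $E$ is a subset $C$ with $0\in C$ and $\alpha_1x_1+\alpha_2x_2\in C$ for all $x_1,x_2\in C$ and $\alpha_1,\alpha_2\ge0$. It is \emph{strict} if $x,-x\in C$ implies $x=0$; then $x\le y\iff y-x\in C$ is a partial order on $C$, the \emph{cone order}. A strict convex cone is a \emph{lattice cone} if it is a lattice in its cone order, that is, if any two elements $x,y$ have a least upper bound $x\vee y$ and a greatest lower bound $x\wedge y$ in $C$. A \emph{base} for a nonzero convex cone $C$ is a convex subset $K\subseteq C$ such that every nonzero $x\in C$ can be written uniquely as $x=\alpha v$ with $v\in K$ and $\alpha\ge0$; by convention the empty set is a base for the zero cone. A \emph{simplex} is a convex set that is affinely isomorphic to a base for a lattice cone in some real vector space. In particular the empty set is a simplex.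

The standard simplex with $k$ vertices is a base for $[0,\infty)^k$. The Borel probability measures on $X$ are a base for the cone of finite positive Borel measures, which is a lattice cone with
\begin{equation}\label{eq:measures}
(\mu\vee\nu)(E)=\sup\sum_i\max\bigl(\mu(E_i),\nu(E_i)\bigr),
\end{equation}
the supremum being taken over all finite Borel partitions $E=E_1\cup\dots\cup E_k$. A square is not a simplex, because its center is an average of vertices in two ways. Indeed, let a square with consecutive vertices $v_1,\dots,v_4$ be a base for a cone $C$, and suppose that $s=v_1\vee v_2$ exists. An element of $C$ below a vertex $v_i$ is a multiple of $v_i$, since $v_i$ is an extreme point of the base. The element $v_1+v_2-s$ lies in $C$ and is below both $v_1$ and $v_2$, so $s=v_1+v_2$. But $v_1+v_3=v_2+v_4$ is an upper bound of $v_1$ and $v_2$, whence $v_1+v_2\le v_1+v_3$ and $v_2\le v_3$, which is false.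

The examples $\mathbb C^k$ and $C(X)$ suggest that $DF(A)$ should be a simplex. This is not a formal property of states on ordered semigroups: on $S=\{(x,y,z)\in\mathbb Z^3:|x|+|y|\le z\}$, ordered by $s\le t\iff t-s\in S$, the states normalized at $(0,0,1)$ are the maps $(x,y,z)\mapsto\alpha x+\beta y+z$ with $|\alpha|,|\beta|\le1$, and these form a square. Blackadar and Handelman conjectured that $DF(A)$ is a simplex for every unital $C^*$-algebra $A$; we take the formulation from \cite{RCH}.

\subsection{Results}

The set $D(A)$ is a convex cone, and it is strict because its elements are nonnegative functions. Our main result proves the conjecture.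

\begin{theorem}\label{thm:main}
Let $A$ be a unital $C^*$-algebra. Then $D(A)$ is a lattice cone and $DF(A)$ is a base for it. Hence $DF(A)$ is a simplex (possibly empty). It is also compact.
\end{theorem}

The proof passes through a purely algebraic notion of rank. For a unital ring $R$, let $\mathcal S(R)$ be the cone of all functions $\operatorname{rk}$ from the finite rectangular matrices over $R$ to $[0,\infty)$ such that, whenever the sizes match,
\begin{enumerate}
\item[(S1)] $\operatorname{rk}(0)=0$;
\item[(S2)] $\operatorname{rk}(xy)\le\min(\operatorname{rk}x,\operatorname{rk}y)$;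
\item[(S3)] $\operatorname{rk}(x\oplus y)=\operatorname{rk}x+\operatorname{rk}y$;
\item[(S4)] $\operatorname{rk}\begin{pmatrix}x&z\\0&y\end{pmatrix}\ge\operatorname{rk}x+\operatorname{rk}y$.
\end{enumerate}
The elements of $\mathcal P(R)=\{\operatorname{rk}\in\mathcal S(R):\operatorname{rk}(1_R)=1\}$ are the \emph{Sylvester rank functions} on $R$. The usual rank of matrices over a field is one, and so is its composition with any unital homomorphism from $R$ to a field.

\begin{theorem}\label{thm:ring}
For every unital ring $R$, the cone $\mathcal S(R)$ is a lattice cone with base $\mathcal P(R)$. Hence $\mathcal P(R)$ is a simplex.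
\end{theorem}

For $R=A$ we single out the rank functions that do not distinguish positive elements with the same support. We say that $\operatorname{rk}\in\mathcal S(A)$ satisfies (C) if
\begin{enumerate}
\item[(C)] $\operatorname{rk}(f(a))=\operatorname{rk}(a)$ for all $a\in M_\infty(A)_+$ and all continuous $f\colon[0,\|a\|]\to[0,\infty)$ with $f(0)=0$ and $f>0$ on $(0,\|a\|]$.
\end{enumerate}
Recall that a \emph{face} of a convex set $K$ is a convex subset $K_0$ such that $tv_1+(1-t)v_2\in K_0$ with $v_1,v_2\in K$ and $0<t<1$ implies $v_1,v_2\in K_0$.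

\begin{theorem}\label{thm:face}
The map $d\mapsto\operatorname{rk}_d$, where $\operatorname{rk}_d(x)=d(xx^*)$, is an affine homeomorphism, for the topologies of pointwise convergence, of $DF(A)$ onto the closed face of $\mathcal P(A)$ consisting of those $\operatorname{rk}$ that satisfy \textup{(C)}.
\end{theorem}

The analytic input is an exact version of Cuntz comparison. We write $a^{\oplus m}=a\oplus\dots\oplus a$ with $m$ summands, and $M_{k\times l}(A)$ for the $k\times l$ matrices over $A$, normed as a corner of a large square matrix algebra.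

\begin{theorem}\label{thm:exact}
Let $a,b\in M_n(A)_+$ with $a\precsim b$. For every $m\ge1$ there is an element $x$ in the norm closure of $M_{mn\times(m+1)n}(A)\,b^{\oplus(m+1)}$ with $xx^*=a^{\oplus m}$.
\end{theorem}

Section~\ref{sec:test} shows on $C[0,1]$ what stands in the way of a direct proof and how these three theorems enter. Theorem~\ref{thm:ring} is proved in Section~\ref{sec:ring}, Theorem~\ref{thm:exact} in Section~\ref{sec:exact}, and Theorems~\ref{thm:main} and~\ref{thm:face} in Section~\ref{sec:hereditary}.

\section{A test case: $C[0,1]$}\label{sec:test}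

Let $A=C[0,1]$, let $\iota\in A$ be the function $\iota(t)=t$, and fix a free ultrafilter $\omega$ on the positive integers. Consider the three dimension functions
\[
d_0(a)=\operatorname{rank}a(0),\qquad d_1(a)=\operatorname{rank}a(1),\qquad d_\omega(a)=\lim_{k\to\omega}\operatorname{rank}a(1/k).
\]
Note that $\iota\precsim1$, since $\iota=\iota^{1/2}\,1\,\iota^{1/2}$.

\emph{The cone order is not the pointwise order.} For $d,d'\in D(A)$ the difference $d'-d$ is additive, so $d\le d'$ in the cone order means that
\begin{equation}\label{eq:increments}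
d(b)-d(a)\le d'(b)-d'(a)\qquad\text{whenever }a\precsim b;
\end{equation}
the case $a=0$ is the pointwise inequality. We have $d_0(a)\le d_\omega(a)$ for every $a$, because $\operatorname{rank}a(t)\ge\operatorname{rank}a(0)$ for $t$ near $0$. But $d_\omega-d_0$ takes the value $1$ at $\iota$ and $0$ at $1$, so $d_0\not\le d_\omega$. The cone order compares \emph{increments}, and an increment is not the value of $d$ at an element of $W(A)$.

\emph{Partitions must be replaced by chains.} Let us look for $d_0\vee d_1$. The analogue of \eqref{eq:measures} with decompositions $\langle a\rangle=\sum_i\langle a_i\rangle$ in $W(A)$ in place of partitions gives the value $1$ at $\langle1\rangle$: if $\langle 1\rangle=\langle a\rangle+\langle b\rangle$, then $\{a\ne0\}$ and $\{b\ne0\}$ are disjoint open sets covering $[0,1]$, so one of them is empty. This value is too small. If $d\in D(A)$ is an upper bound of $d_0$ and $d_1$, then \eqref{eq:increments} gives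
\[
d(1)=\bigl(d(\iota)-d(0)\bigr)+\bigl(d(1)-d(\iota)\bigr)\ge\bigl(d_1(\iota)-d_1(0)\bigr)+\bigl(d_0(1)-d_0(\iota)\bigr)=1+1 .
\]
The chain $0\precsim\iota\precsim1$ separates $d_0$ from $d_1$: the first step is seen only by $d_1$, the second only by $d_0$. In general, an upper bound $d$ of $d'$ and $d''$ satisfies
\[
d(a)\ \ge\ \sum_{i=1}^k\max\bigl(d'(c_i)-d'(c_{i-1}),\,d''(c_i)-d''(c_{i-1})\bigr)
\]
for every chain $0=c_0\precsim c_1\precsim\dots\precsim c_k=a$, and the supremum of the right side over chains is the natural candidate for $d'\vee d''$. To show that it is additive, one has to cut an arbitrary chain ending at $a\oplus b$ into a chain ending at $a$ and a chain ending at $b$. For filtrations of modules this is done by intersecting with a submodule and passing to the quotient. The definition of $W(A)$ offers neither operation. We therefore build an abelian category in which every matrix $x$ has an image object $I_x$ and increments of rank are values on subquotients. The construction uses only the ring structure and yields Theorem~\ref{thm:ring}.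

\emph{Dimension functions need not be continuous from below.} It then remains to show that $D(A)$ sits in $\mathcal S(A)$ as a \emph{hereditary} subcone: whatever lies below a dimension function in $\mathcal S(A)$ is again a dimension function. So we must show that certain algebraic rank functions respect $\precsim$. If $a\precsim b$, then approximation produces exact algebraic relations only between $b$ and the cut-offs $h(a)$, where $h$ vanishes near $0$ (Lemma~\ref{lem:cutoff}). This loses everything in the example above: $d_\omega(h(\iota))=0$ for every such $h$, while $d_\omega(\iota)=1$. An exact relation involving $a$ itself is needed, and Theorem~\ref{thm:exact} provides it at the price of a factor $(m+1)/m$, which tends to $1$.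

\section{Rank functions on a ring}\label{sec:ring}

Let $R$ be a unital ring. An $n\times m$ matrix $x$ over $R$ is viewed as the homomorphism $R^m\to R^n$ of right modules given by left multiplication on columns. A right module is \emph{finitely presented} if it is isomorphic to $\operatorname{coker}x=R^n/xR^m$ for some matrix $x$.

\subsection{First consequences of the axioms}

Let $\operatorname{rk}\in\mathcal S(R)$ and $u=\operatorname{rk}(1_R)$. By (S2), two matrices that are multiples of each other have the same rank. Thus $\operatorname{rk}$ is unchanged by multiplication with invertible matrices and by adding zero rows or columns. Permuting block rows and block columns shows that (S4) also holds for lower triangular block matrices. By (S3), $\operatorname{rk}(1_n)=nu$, so an $n\times m$ matrix $x=1_nx$ has $\operatorname{rk}x\le nu$. In particular $u=0$ implies $\operatorname{rk}=0$.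

As in $D(A)$, the cone order on $\mathcal S(R)$ controls increments. Applying (S2) to $\operatorname{rk}$ and to $\operatorname{rk}'-\operatorname{rk}$ gives
\begin{equation}\label{eq:order}
\operatorname{rk}\le\operatorname{rk}'\quad\Longrightarrow\quad 0\le\operatorname{rk}(x)-\operatorname{rk}(xz)\le\operatorname{rk}'(x)-\operatorname{rk}'(xz).
\end{equation}

\subsection{The dimension of a finitely presented module}

Over a field, the cokernel of an $n\times m$ matrix of rank $r$ has dimension $n-r$. We take this as a definition.

\begin{lemma}\label{lem:dim}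
Let $\operatorname{rk}\in\mathcal S(R)$ and $u=\operatorname{rk}(1_R)$. For a finitely presented module $M\cong\operatorname{coker}x$, with $x$ of size $n\times m$, the number $\dim M=nu-\operatorname{rk}x\ge0$ depends only on the isomorphism class of $M$. Moreover:
\begin{enumerate}
\item[(D1)] $\dim(M\oplus N)=\dim M+\dim N$;
\item[(D2)] if $f\colon M\to N$ is a homomorphism of finitely presented modules, then $P=\operatorname{coker}f$ is finitely presented and $\dim M-\dim N+\dim P\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\pi\colon R^n\to M$ and $\pi'\colon R^{n'}\to M$ be surjections with kernels $\operatorname{im}x$ and $\operatorname{im}y$. We compare both with the surjection $(\pi\ \ \pi')\colon R^{n+n'}\to M$. Since free modules are projective, there are matrices $\sigma,\sigma'$ with $\pi\sigma=\pi'$ and $\pi'\sigma'=\pi$. The invertible matrices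
\[
\alpha=\begin{pmatrix}1&-\sigma\\0&1\end{pmatrix},\qquad\beta=\begin{pmatrix}1&0\\-\sigma'&1\end{pmatrix}
\]
satisfy $(\pi\ \ \pi')\alpha=(\pi\ \ 0)$ and $(\pi\ \ \pi')\beta=(0\ \ \pi')$. Since $\ker(\pi\ \ 0)=\operatorname{im}(x\oplus1_{n'})$ and $\ker(0\ \ \pi')=\operatorname{im}(1_n\oplus y)$, we get
\[
\ker(\pi\ \ \pi')=\operatorname{im}\alpha(x\oplus1_{n'})=\operatorname{im}\beta(1_n\oplus y).
\]
Two matrices with the same image are right multiples of each other, as each column of one is a combination of the columns of the other. Hence $\operatorname{rk}x+n'u=nu+\operatorname{rk}y$, which is the independence of the presentation. Property (D1) follows from (S3).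

For (D2), write $N=\operatorname{coker}x$ with $x$ of size $n\times m$ and $M=\operatorname{coker}w$ with $w$ of size $k\times l$. Lift $f$ to a matrix $z\colon R^k\to R^n$. Then $P=\operatorname{coker}(x\ \ z)$, so $P$ is finitely presented, and $zw$ has image in $\operatorname{im}x$, so $zw=xv$ for some $v$. Consider
\[
Y=\begin{pmatrix}x&z&0\\0&1_k&w\end{pmatrix}.
\]
This matrix is block lower triangular with diagonal blocks $(x\ \ z)$ and $w$, so $\operatorname{rk}Y\ge\operatorname{rk}(x\ \ z)+\operatorname{rk}w$ by (S4). On the other hand, subtracting $z$ times the second row from the first row, and then adding to the third column the first column times $v$ and subtracting the second column times $w$, we obtain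
\[
Y\ \longrightarrow\ \begin{pmatrix}x&0&-xv\\0&1_k&w\end{pmatrix}\ \longrightarrow\ \begin{pmatrix}x&0&0\\0&1_k&0\end{pmatrix}.
\]
These operations are multiplications by invertible matrices, so $\operatorname{rk}Y=\operatorname{rk}x+ku$. Therefore $\dim N-\dim P=\operatorname{rk}(x\ \ z)-\operatorname{rk}x\le ku-\operatorname{rk}w=\dim M$.
\end{proof}

The function $\dim$ need not be additive on short exact sequences of modules. Take $R=\mathbb Z$, a prime $p$, and let $\operatorname{rk}$ be the rank modulo $p$. In $0\to\mathbb Z\xrightarrow{\,p\,}\mathbb Z\to\mathbb Z/p\to0$ all three modules have $\dim$ equal to $1$. The defect $\dim M-\dim N+\dim P$ equals $1$ although $\ker f=0$. Over a field the defect is the dimension of $\ker f$, so we need a category in which $f$ has a better ``kernel'', an object whose size is the defect. The cokernel of $\operatorname{Hom}(N,-)\to\operatorname{Hom}(M,-)$ is such an object; in the example it is the nonzero functor $X\mapsto X/pX$.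

\subsection{Finitely presented functors}

Let $\mathrm{mod}\text{-}R$ be a small skeleton of the category of finitely presented right $R$-modules. It has finite direct sums and, by (D2), cokernels. We consider additive functors $F\colon\mathrm{mod}\text{-}R\to\mathrm{Ab}$ to abelian groups, with natural transformations as morphisms. Kernels, images, cokernels and direct sums of such functors are formed pointwise, that is, for each module $X$ separately, and a sequence of functors is \emph{exact} if it is exact at each $X$. The functors $(M,-)=\operatorname{Hom}_R(M,-)$, and those isomorphic to them, are called \emph{representable}. Yoneda's lemma states that $\eta\mapsto\eta_M(1_M)$ is a bijection from the morphisms $(M,-)\to F$ onto $F(M)$. We use the following facts.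
\begin{enumerate}
\item[(Y1)] Representable functors are projective: if $G\to F$ is pointwise surjective, every morphism $(M,-)\to F$ lifts to $G$, because $G(M)\to F(M)$ is onto. In particular, a pointwise surjection onto a representable functor splits.
\item[(Y2)] Every morphism $(N,-)\to(M,-)$ is of the form $(f,-)\colon g\mapsto gf$ for a unique $f\colon M\to N$. Hence $(M,-)\cong(N,-)$ implies $M\cong N$.
\item[(Y3)] $\ker(f,-)\cong(\operatorname{coker}f,-)$ and $(M,-)\oplus(N,-)\cong(M\oplus N,-)$, by the universal properties of cokernels and direct sums.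
\end{enumerate}
A functor $F$ is \emph{finitely generated} if there is a pointwise surjection $(M,-)\to F$, and \emph{finitely presented} if there is an exact sequence $(N,-)\to(M,-)\to F\to0$. Let $\mathcal C$ be the full subcategory of finitely presented functors; its isomorphism classes form a set. By (Y2) and (Y3), each $F\in\mathcal C$ has a resolution
\begin{equation}\label{eq:resolution}
0\to(P,-)\to(N,-)\xrightarrow{(f,-)}(M,-)\to F\to0,\qquad P=\operatorname{coker}(f\colon M\to N).
\end{equation}
The modules that occur are exactly those in (D2). The kernel of a homomorphism of finitely presented modules is not required to be finitely presented; passing to functors turns the cokernels that $\mathrm{mod}\text{-}R$ does have into kernels, and this makes $\mathcal C$ abelian for every ring.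

\begin{lemma}\label{lem:abelian}
The category $\mathcal C$ is closed under finite direct sums and under pointwise kernels, cokernels and images of its morphisms. Thus $\mathcal C$ is abelian. If $F_1,F_2\in\mathcal C$ are subfunctors of $F\in\mathcal C$, then $F_1+F_2$, $F_1\cap F_2$ and $F/F_1$, formed pointwise, lie in $\mathcal C$.
\end{lemma}

\begin{proof}
Direct sums are covered by (Y3). Let $\alpha\colon F\to G$ be a morphism in $\mathcal C$, let $(N_G,-)\xrightarrow{\,\beta\,}(M_G,-)\to G\to0$ be a presentation, and let $\pi\colon(M,-)\to F$ be surjective.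

\emph{Cokernels.} Lift $\alpha\pi$ to $\gamma\colon(M,-)\to(M_G,-)$ by (Y1). Then $\operatorname{coker}\alpha$ is the cokernel of $(\gamma\ \ \beta)\colon(M,-)\oplus(N_G,-)\to(M_G,-)$, a morphism between representable functors.

\emph{The kernel of any morphism $\varphi\colon(M,-)\to G$ is finitely generated.} Lift $\varphi$ to $\gamma\colon(M,-)\to(M_G,-)$. The kernel of $(\gamma\ \ \beta)$ is representable by (Y2) and (Y3). Its projection to $(M,-)$ has as image the set of $\xi$ with $\gamma(\xi)\in\operatorname{im}\beta$, which is $\ker\varphi$.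

\emph{A finitely generated subfunctor $H$ of $G$ lies in $\mathcal C$.} If $(M,-)\to H$ is surjective, its kernel equals the kernel of $(M,-)\to H\subseteq G$, which is finitely generated. This applies to $H=\operatorname{im}\alpha$.

\emph{Kernels.} The functor $\ker(\alpha\pi)$ is finitely generated, and $\pi$ maps it onto $\ker\alpha$. So $\ker\alpha$ is a finitely generated subfunctor of $F\in\mathcal C$.

Finally, $F/F_1$ is a cokernel, $F_1+F_2$ is the image of $F_1\oplus F_2\to F$, and $F_1\cap F_2$ is the kernel of $F_1\to F/F_2$.
\end{proof}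

From now on, \emph{subobject} means a subfunctor that lies in $\mathcal C$. Isomorphism theorems for subobjects hold because they hold, naturally, for abelian groups.

\subsection{Additive functions form a lattice cone}

Let $\Lambda(R)$ be the cone of functions $\lambda$ from the isomorphism classes of $\mathcal C$ to $[0,\infty)$ with $\lambda(F)=\lambda(F')+\lambda(F'')$ for every short exact sequence $0\to F'\to F\to F''\to0$ in $\mathcal C$. Such a $\lambda$ vanishes at $0$, is additive on direct sums, and does not increase when we pass to a subobject or a quotient. A difference of additive functions is additive, so in $\Lambda(R)$ the cone order \emph{is} the pointwise order: $\lambda\le\mu$ if and only if $\lambda(F)\le\mu(F)$ for all $F$. The supremum is given by \eqref{eq:measures} with filtrations in place of partitions.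

\begin{lemma}\label{lem:lattice}
The cone $\Lambda(R)$ is a lattice cone. For $\lambda,\mu\in\Lambda(R)$, the supremum $\lambda\vee\mu$ is the function
\[
s(F)=\sup\Bigl\{\sum_{i=1}^k m(F_i/F_{i-1})\ :\ 0=F_0\subseteq F_1\subseteq\dots\subseteq F_k=F\Bigr\},
\]
where $m(G)=\max(\lambda(G),\mu(G))$ and the $F_i$ are subobjects of $F$.
\end{lemma}

\begin{proof}
The cone is strict since it consists of nonnegative functions. Every $\nu\in\Lambda(R)$ satisfies $\nu(F)=\sum_i\nu(F_i/F_{i-1})$ for each filtration. Since $m\le\lambda+\mu$, it follows that $s\le\lambda+\mu$, so $s$ is finite. The filtration $0\subseteq F$ shows $s\ge\lambda$ and $s\ge\mu$ pointwise.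

We show that $s$ is additive. Let $F'$ be a subobject of $F$ and $F''=F/F'$. A filtration of $F'$ followed by the preimage of a filtration of $F''$ is a filtration of $F$ with the same factors, so $s(F)\ge s(F')+s(F'')$. For the reverse inequality let $(F_i)$ be a filtration of $F$. It induces the filtration $(F_i\cap F')$ of $F'$ and the filtration $((F_i+F')/F')$ of $F''$, with factors
\[
G_i=\frac{F_i\cap F'}{F_{i-1}\cap F'},\qquad H_i\cong\frac{F_i+F'}{F_{i-1}+F'}.
\]
The map $F_i\cap F'\to F_i/F_{i-1}$ has kernel $F_{i-1}\cap F'$ and image $(F_{i-1}+F_i\cap F')/F_{i-1}$. The map $F_i\to H_i$ is surjective with kernel $F_i\cap(F_{i-1}+F')$, and this equals $F_{i-1}+F_i\cap F'$ by the modular law: if $\xi=\eta+\zeta$ with $\xi\in F_i$, $\eta\in F_{i-1}$ and $\zeta\in F'$, then $\zeta=\xi-\eta\in F_i$. Hence there is an exact sequence $0\to G_i\to F_i/F_{i-1}\to H_i\to0$, and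
\[
m(F_i/F_{i-1})=\max\bigl(\lambda(G_i)+\lambda(H_i),\,\mu(G_i)+\mu(H_i)\bigr)\le m(G_i)+m(H_i).
\]
Summing over $i$ gives $\sum_im(F_i/F_{i-1})\le s(F')+s(F'')$. So $s\in\Lambda(R)$, and $s$ is an upper bound of $\lambda$ and $\mu$.

If $\nu\in\Lambda(R)$ is any upper bound, then $\nu(F)=\sum_i\nu(F_i/F_{i-1})\ge\sum_im(F_i/F_{i-1})$ for each filtration, so $\nu\ge s$. Thus $s=\lambda\vee\mu$. The function $\lambda+\mu-s$ lies in $\Lambda(R)$ since $s\le\lambda+\mu$, and it is a lower bound of $\lambda$ and $\mu$ since $s\ge\mu$ and $s\ge\lambda$. If $\nu\in\Lambda(R)$ is any lower bound, then $\lambda+\mu-\nu\in\Lambda(R)$ is an upper bound of $\lambda$ and $\mu$, so $\lambda+\mu-\nu\ge s$, that is, $\nu\le\lambda+\mu-s$. Thus $\lambda+\mu-s=\lambda\wedge\mu$.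
\end{proof}

\subsection{Rank functions are additive functions}

Let $x$ be an $n\times m$ matrix over $R$. For a module $X$ we identify $\operatorname{Hom}_R(R^n,X)$ with the group $X^n$ of rows; then $(x,-)\colon(R^n,-)\to(R^m,-)$ is the map $\xi\mapsto\xi x$. Let $I_x\in\mathcal C$ be its image, so $I_x(X)=X^nx\subseteq X^m$. By (Y3) there is an exact sequence
\begin{equation}\label{eq:image}
0\to(\operatorname{coker}x,-)\to(R^n,-)\to I_x\to0 .
\end{equation}

\begin{proposition}\label{prop:bijection}
For $\lambda\in\Lambda(R)$ put $\operatorname{rk}_\lambda(x)=\lambda(I_x)$. Then $\lambda\mapsto\operatorname{rk}_\lambda$ is a bijection $\Lambda(R)\to\mathcal S(R)$ that respects sums and nonnegative multiples.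
\end{proposition}

\begin{proof}
\emph{Step 1: $\operatorname{rk}_\lambda\in\mathcal S(R)$.} We have $I_0=0$ and $I_{x\oplus y}\cong I_x\oplus I_y$, which gives (S1) and (S3). The group $I_{xy}(X)=X^nxy$ is the image of $I_x(X)$ under right multiplication by $y$ and is contained in $I_y(X)$. So $I_{xy}$ is a quotient of $I_x$ and a subobject of $I_y$, which gives (S2). If $T$ is the matrix in (S4), then $I_T(X)$ consists of the rows $(\xi x,\ \xi z+\eta y)$. Projection to the first coordinate maps $I_T$ onto $I_x$, and its kernel $K$ contains the subobject $\{(0,\eta y)\}\cong I_y$. Hence $\lambda(I_T)=\lambda(I_x)+\lambda(K)\ge\lambda(I_x)+\lambda(I_y)$.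

\emph{Step 2: the inverse map.} Let $\operatorname{rk}\in\mathcal S(R)$, with $\dim$ as in Lemma~\ref{lem:dim}. For a representable functor $E\cong(M,-)$ put $\dim E=\dim M$; this is well defined by (Y2) and additive on direct sums by (Y3) and (D1). If $0\to P_2\to P_1\to P_0\to F\to0$ is exact with representable $P_i$, put
\[
\lambda_{\operatorname{rk}}(F)=\dim P_0-\dim P_1+\dim P_2 .
\]
To see that this does not depend on the resolution we use the following observation. Let $P\to G$ and $Q\to G$ be surjections from representable functors, with kernels $K$ and $L$. The pointwise pullback $P\times_GQ$ maps onto $P$ with kernel $L$ and onto $Q$ with kernel $K$. Both surjections split by (Y1), so $K\oplus Q\cong L\oplus P$. Now let $0\to Q_2\to Q_1\to Q_0\to F\to0$ be a second resolution, and let $K=\ker(P_0\to F)$ and $L=\ker(Q_0\to F)$. Then $G:=K\oplus Q_0\cong L\oplus P_0$, and there are surjections $P_1\oplus Q_0\to G$ with kernel $P_2$ and $Q_1\oplus P_0\to G$ with kernel $Q_2$. The observation gives $P_2\oplus Q_1\oplus P_0\cong Q_2\oplus P_1\oplus Q_0$, and applying $\dim$ proves the independence.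 In particular $\lambda_{\operatorname{rk}}$ is an isomorphism invariant and $\lambda_{\operatorname{rk}}((M,-))=\dim M$. Computed from the resolution \eqref{eq:resolution}, $\lambda_{\operatorname{rk}}(F)$ is the defect in (D2), so $\lambda_{\operatorname{rk}}\ge0$.

\emph{Step 3: $\lambda_{\operatorname{rk}}$ is additive.} Let $0\to F'\to F\to F''\to0$ be exact, with resolutions $(P'_i)$ of $F'$ and $(P''_i)$ of $F''$. We use the horseshoe construction. Lift $P''_0\to F''$ to $F$ by (Y1). Together with $P'_0\to F'\to F$ this gives a morphism $P'_0\oplus P''_0\to F$ compatible with the split sequence $0\to P'_0\to P'_0\oplus P''_0\to P''_0\to0$. By the snake lemma, applied pointwise, it is surjective, and its kernel $K_0$ sits in an exact sequence $0\to K'_0\to K_0\to K''_0\to0$, where $K'_0$ and $K''_0$ are the kernels of $P'_0\to F'$ and $P''_0\to F''$. Repeating this with the surjections $P'_1\to K'_0$ and $P''_1\to K''_0$, whose kernels are $P'_2$ and $P''_2$, we obtain exact sequences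
\[
0\to K_1\to P'_1\oplus P''_1\to P'_0\oplus P''_0\to F\to0,\qquad 0\to P'_2\to K_1\to P''_2\to0 .
\]
The second one splits by (Y1), so $K_1\cong P'_2\oplus P''_2$ is representable, and $\lambda_{\operatorname{rk}}(F)=\lambda_{\operatorname{rk}}(F')+\lambda_{\operatorname{rk}}(F'')$. Thus $\lambda_{\operatorname{rk}}\in\Lambda(R)$.

\emph{Step 4: the two maps are mutually inverse.} Let $\operatorname{rk}\in\mathcal S(R)$, $u=\operatorname{rk}(1_R)$, and let $x$ be of size $n\times m$. Since $R^n$ is the cokernel of a zero matrix, $\dim R^n=nu$, and \eqref{eq:image} gives $\lambda_{\operatorname{rk}}(I_x)=nu-\dim\operatorname{coker}x=\operatorname{rk}x$. Conversely, let $\lambda\in\Lambda(R)$ and form $\dim$ from $\operatorname{rk}_\lambda$. Since $I_{1_R}=(R,-)$, we have $\operatorname{rk}_\lambda(1_R)=\lambda((R,-))$, and \eqref{eq:image} gives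
\[
\dim\operatorname{coker}x=n\lambda((R,-))-\lambda(I_x)=\lambda((\operatorname{coker}x,-)).
\]
So $\lambda_{\operatorname{rk}_\lambda}$ and $\lambda$ agree on representable functors. Splitting \eqref{eq:resolution} into two short exact sequences shows that an element of $\Lambda(R)$ is determined by its values on representable functors, so $\lambda_{\operatorname{rk}_\lambda}=\lambda$. That $\lambda\mapsto\operatorname{rk}_\lambda$ respects sums and multiples is immediate from its definition.
\end{proof}

The increments in \eqref{eq:order} are now values on objects: $\operatorname{rk}_\lambda(x)-\operatorname{rk}_\lambda(xz)=\lambda(\ker(I_x\to I_{xz}))$. For $R=C[0,1]$ the chain $0\precsim\iota\precsim1$ of Section~\ref{sec:test} becomes the filtration $0\subseteq X\iota\subseteq X$ of the functor $I_1\colon X\mapsto X$, and its two factors have sizes $\operatorname{rk}\iota$ and $\operatorname{rk}1-\operatorname{rk}\iota$.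

\begin{proof}[Proof of Theorem~\ref{thm:ring}]
In a strict cone $C$, the relation $x\le y$ means that $y=x+z$ for some $z\in C$. Hence an additive bijection of cones is an isomorphism for the cone orders, and $\mathcal S(R)$ is a lattice cone by Lemma~\ref{lem:lattice} and Proposition~\ref{prop:bijection}. A nonzero $\operatorname{rk}\in\mathcal S(R)$ has $u=\operatorname{rk}(1_R)>0$, and $\operatorname{rk}=\alpha\operatorname{rk}_0$ with $\operatorname{rk}_0\in\mathcal P(R)$ holds exactly for $\alpha=u$ and $\operatorname{rk}_0=u^{-1}\operatorname{rk}$. So the convex set $\mathcal P(R)$ is a base; it is empty if and only if $\mathcal S(R)=\{0\}$.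
\end{proof}

\section{From dimension functions to rank functions}\label{sec:rank}

We return to the unital $C^*$-algebra $A$ and recall the standard facts that we use. For $a\in M_n(A)_+$ the continuous functional calculus $f\mapsto f(a)$ is an isometric $*$-homomorphism from the continuous functions on the spectrum of $a$ into $M_n(A)$; so $\|f(a)\|\le\sup_{[0,\|a\|]}|f|$, and $f\ge0$ implies $f(a)\ge0$. If $f$ is continuous on $[0,\|a\|]$ and $f(0)=0$, then $f(a)$ is a norm limit of polynomials in $a$ without constant term; in particular it does not depend on the $n$ with $a\in M_n(A)$. For rectangular $x$ we have $\|x\|^2=\|xx^*\|=\|x^*x\|$, and $x\,g(x^*x)=g(xx^*)\,x$ for $g$ continuous on $[0,\|x\|^2]$ (check on polynomials). If $a\le b$ then $xax^*\le xbx^*$; if $0\le a\le b$ then $\|a\|\le\|b\|$; and $a\le\|a\|1_n$ for $a\in M_n(A)_+$.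

Several limits below are controlled by the functions $\theta_j(t)=t/(t+\frac1j)$ on $[0,\infty)$. Since $t(1-\theta_j(t))=\frac1j\,\theta_j(t)$, we have
\begin{equation}\label{eq:theta}
0\le t\bigl(1-\theta_j(t)\bigr)\le\tfrac1j,\qquad t\,|\theta_i(t)-\theta_j(t)|\le\max\bigl(\tfrac1i,\tfrac1j\bigr)\qquad(t\ge0).
\end{equation}

If $a,b\in M_n(A)_+$ and $a\precsim b$, the $x_k$ in the definition may be taken in $M_n(A)$: replace $x_k$ by $1_nx_k1_n$. Also $xbx^*\precsim b$ for every rectangular $x$ of matching size, after padding $x$ with zeros.

\begin{lemma}\label{lem:cuntz}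
Let $a,b,a_k\in M_\infty(A)_+$.
\begin{enumerate}
\item[(F1)] The relation $\precsim$ is transitive, and $0\le a\le b$ implies $a\precsim b$.
\item[(F2)] If $f,g\ge0$ are continuous on $[0,\|a\|]$, vanish at $0$, and $g(t)\ne0$ for every $t$ in the spectrum of $a$ with $f(t)\neq0$, then $f(a)\precsim g(a)$.
\item[(F3)] $xx^*\sim x^*x$ for every rectangular matrix $x$ over $A$.
\item[(F4)] If $a_k\to a$ in norm and $a_k\precsim b$ for all $k$, then $a\precsim b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(F4) and transitivity follow from the triangle inequality; for the latter use $\|a-xycy^*x^*\|\le\|a-xbx^*\|+\|x\|^2\|b-ycy^*\|$, choosing $x$ first and then $y$. Let $0\le a\le b$ and $e_k=\theta_k(b)$. By \eqref{eq:theta},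
\[
\|a^{1/2}(1-e_k)\|^2=\|(1-e_k)a(1-e_k)\|\le\|(1-e_k)b(1-e_k)\|\le\tfrac1k .
\]
With $x_k=a^{1/2}(b+\frac1k)^{-1}b^{1/2}$ we get $x_kbx_k^*=(a^{1/2}e_k)(a^{1/2}e_k)^*\to a$. This proves (F1).

For (F2) let $\delta>0$ and define $q$ on the spectrum of $a$ by $q=((f-\delta)_+/g)^{1/2}$ where $f>0$ and $q=0$ where $f<\delta$. These two sets are open, cover the spectrum, and the definitions agree on the overlap, so $q$ is continuous. Then $q(a)g(a)q(a)=(f-\delta)_+(a)\to f(a)$ as $\delta\to0$. For (F3), $xx^*\sim(xx^*)^2=x(x^*x)x^*\precsim x^*x$ by (F2), and the same holds with $x^*$ in place of $x$.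
\end{proof}

\begin{lemma}\label{lem:dtork}
For $d\in D(A)$, the formula $\operatorname{rk}_d(x)=d(xx^*)=d(x^*x)$ defines an element of $\mathcal S(A)$. It satisfies \textup{(C)}, and $\operatorname{rk}_d(a)=d(a)$ for $a\in M_\infty(A)_+$.
\end{lemma}

\begin{proof}
The two expressions agree by (F3). By (F2), $a^2\sim a\sim f(a)$ for $a,f$ as in (C); this gives $\operatorname{rk}_d(a)=d(a)$ and (C). From $d(0)=d(0\oplus0)=2d(0)$ we get (S1), and (S3) holds since $(x\oplus y)(x\oplus y)^*=xx^*\oplus yy^*$. For (S2), the inequalities $xyy^*x^*\le\|y\|^2xx^*$ and $y^*x^*xy\le\|x\|^2y^*y$ and (F1) give $(xy)(xy)^*\precsim xx^*$ and $(xy)^*(xy)\precsim y^*y$.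

For (S4) let $T=\begin{pmatrix}x&z\\0&y\end{pmatrix}$. If $y$ were invertible, a row operation would remove $z$. In general we invert $y$ on the part of the spectrum of $y^*y$ above $\varepsilon$ and cut off the rest. For $\varepsilon>0$ let $h(t)=0$ for $t\le\varepsilon$, $h(t)=1$ for $t\ge2\varepsilon$, linear in between, and let $k(t)=1/t$ for $t\ge\varepsilon$ and $k(t)=t/\varepsilon^2$ for $t\le\varepsilon$. Then $k(t)\,t\,h(t)=h(t)$. Put $H_\varepsilon=h(y^*y)$ and $w=z\,k(y^*y)\,y^*$, so that $wyH_\varepsilon=zH_\varepsilon$ and
\[
\begin{pmatrix}1&-w\\0&1\end{pmatrix}T\begin{pmatrix}1&0\\0&H_\varepsilon\end{pmatrix}=\begin{pmatrix}x&0\\0&yH_\varepsilon\end{pmatrix}=:T_\varepsilon .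
\]
Writing this as $T_\varepsilon=v_1Tv_2$ with $\|v_2\|\le1$, we get $T_\varepsilon T_\varepsilon^*\le v_1TT^*v_1^*\precsim TT^*$. Moreover $\|y-yH_\varepsilon\|^2\le\sup_{t\ge0}t(1-h(t))^2\le2\varepsilon$, so $T_\varepsilon T_\varepsilon^*\to xx^*\oplus yy^*$. By (F4), $xx^*\oplus yy^*\precsim TT^*$, and hence $\operatorname{rk}_d(x)+\operatorname{rk}_d(y)\le\operatorname{rk}_d(T)$.
\end{proof}

The limit $\varepsilon\to0$ was taken in the relation $\precsim$, which is closed, and $d$ was applied only afterwards; by the example $d_\omega$, the numbers $\operatorname{rk}_d(yH_\varepsilon)$ need not converge to $\operatorname{rk}_d(y)$.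

\begin{example}\label{ex:notC}
Not every Sylvester rank function on $A$ satisfies (C). Let $A=C[0,1]$ and $f(t)=e^{-1/t}$, $f(0)=0$. The ideal $fA$ contains no power $\iota^k$, since $t^ke^{1/t}$ is unbounded on $(0,1]$. By Zorn's lemma there is an ideal $\mathfrak p$ maximal among those that contain $f$ and no power of $\iota$, and an ideal maximal with respect to avoiding a multiplicatively closed set is prime. Let $\operatorname{rk}$ be the rank over the field of fractions of $A/\mathfrak p$. Then $\operatorname{rk}(\iota)=1$ and $\operatorname{rk}(f(\iota))=0$, although $\iota\sim f(\iota)$ by (F2).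
\end{example}

\section{Exact embeddings}\label{sec:exact}

In this section we prove Theorem~\ref{thm:exact}. Fix $a,b\in M_n(A)_+$ with $a\precsim b$, and let $J=\overline{M_n(A)\,b}$, a closed left ideal of $M_n(A)$. We view matrices of size $kn\times ln$ over $A$ as $k\times l$ matrices over $M_n(A)$ and call the $l$ block columns \emph{slots}. The entries of $y\,b^{\oplus l}$ are $y_{ij}b$, and norm convergence of matrices is convergence of each entry. Hence the closure of $M_{kn\times ln}(A)\,b^{\oplus l}$ consists of the matrices all of whose entries lie in $J$.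

The first step realizes each cut-off of $a$ exactly, in a single slot.

\begin{lemma}\label{lem:cutoff}
Let $s>0$ and let $h\colon[0,\infty)\to[0,1]$ be continuous with $h=0$ on $[0,s]$. There is $T\in J$ with $TT^*=h(a)^2$.
\end{lemma}

\begin{proof}
Choose $r\in M_n(A)$ with $\|a-rbr^*\|\le s/2$, so $rbr^*\ge a-s/2$. Let $\varphi(t)=h(t)t^{-1/2}$ for $t>0$ and $\varphi(0)=0$; this is continuous since $h$ vanishes near $0$. Put $z=b^{1/2}r^*\varphi(a)$ and $|z|=(z^*z)^{1/2}$. As $t-s/2\ge t/2$ for $t\ge s$,
\[
|z|^2=\varphi(a)\,rbr^*\,\varphi(a)\ge\varphi(a)\bigl(a-\tfrac s2\bigr)\varphi(a)\ge\tfrac12h(a)^2 .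
\]
The element we want is ``$h(a)|z|^{-1}z^*$'', and this inequality makes sense of it. For every continuous real function $\psi$ on $[0,\infty)$,
\begin{equation}\label{eq:dominate}
\|h(a)\psi(|z|)\|^2=\|\psi(|z|)h(a)^2\psi(|z|)\|\le2\,\|\psi(|z|)\,|z|^2\,\psi(|z|)\|\le2\sup_{t\ge0}\bigl(t\psi(t)\bigr)^2 .
\end{equation}
Put $T_j=h(a)(|z|+\frac1j)^{-1}z^*$. Then $(T_i-T_j)(T_i-T_j)^*=h(a)(\theta_i-\theta_j)(|z|)^2h(a)$, so \eqref{eq:dominate} and \eqref{eq:theta} give $\|T_i-T_j\|^2\le2\max(\frac1i,\frac1j)^2$, and $T=\lim_jT_j$ exists. Since $b^{1/2}\in J$, we have $z^*=\varphi(a)rb^{1/2}\in J$, hence $T_j\in J$ and $T\in J$. Finally, \eqref{eq:dominate} and \eqref{eq:theta} give $\|h(a)(1-\theta_j(|z|))\|\le\sqrt2/j$, so $T_jT_j^*=(h(a)\theta_j(|z|))(h(a)\theta_j(|z|))^*\to h(a)^2$.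
\end{proof}

Apply this to cut-offs $h_k$ that increase to $1$ on $(0,\infty)$. If the elements $a^{1/2}T_k$ converged, their limit $x\in J$ would satisfy $xx^*=a$. But the $T_k$ are chosen independently of each other. To force convergence we would like to correct $T_{k+1}$ by a unitary on the right, which does not change $T_{k+1}T_{k+1}^*$, so that it agrees with $T_k$ where $a$ is large. In one slot such a unitary need not exist: for $a=b=1$ in the algebra of bounded operators on $\ell^2$, with $S$ the unilateral shift, both $T=S^*$ and $T'=1$ satisfy $TT^*=T'T'^*=1$, and $T'U=T$ forces $U=S^*$, which is not unitary. With a second, empty slot the correction exists: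
\[
U=\begin{pmatrix}1-SS^*&-S\\S^*&0\end{pmatrix}\ \text{ is unitary, and }\ (0\ \ \,T')\,U=(T\ \ \,0).
\]
The next lemma shows that this always works.

\begin{lemma}\label{lem:rotation}
Let $h,h'\colon[0,\infty)\to[0,1]$ be continuous with $h'(t)=1$ whenever $h(t)\ne0$, and let $T,T'\in J$ satisfy $TT^*=h(a)^2$ and $T'T'^*=h'(a)^2$. There is a unitary $U\in M_2(M_n(A))$ such that all entries of $U-1$ lie in $J$ and
\[
p(a)\,(0\ \ \,T')\,U=p(a)\,(T\ \ \,0)
\]
for every continuous function $p$ on $[0,\infty)$ with $ph^2=p$.
\end{lemma}

\begin{proof}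
Let $e=1-h'(a)^2$. Then $eTT^*e=((1-h'^2)^2h^2)(a)=0$, so $eT=0$, that is, $h'(a)^2T=T$. Let $c=T'^*T$, a contraction, and
\[
U=\begin{pmatrix}(1-c^*c)^{1/2}&-c^*\\c&(1-cc^*)^{1/2}\end{pmatrix}.
\]
The diagonal entries of $U^*U$ and $UU^*$ equal $1$, and the off-diagonal ones vanish because $c(1-c^*c)^{1/2}=(1-cc^*)^{1/2}c$. So $U$ is unitary. Both $c=T'^*T$ and $c^*=T^*T'$ lie in the left ideal $J$. The function $t\mapsto(1-t)^{1/2}-1$ vanishes at $0$, so $(1-c^*c)^{1/2}-1$ and $(1-cc^*)^{1/2}-1$ are limits of polynomials without constant term in $c^*c\in J$ and $cc^*\in J$, and lie in $J$.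

We have $T'c=T'T'^*T=h'(a)^2T=T$, so $(0\ \ \,T')U=(T\ \ \,T'(1-cc^*)^{1/2})$. It remains to see that $p(a)$ kills the second entry. With $q=p(a)T'$,
\[
q\,cc^*=p(a)\,Tc^*=p(a)\,TT^*T'=p(a)h(a)^2T'=q .
\]
Hence $q(1-cc^*)q^*=0$, and therefore $q(1-cc^*)^{1/2}=0$.
\end{proof}

Using a separate empty slot for each copy of $a$ would embed $a^{\oplus m}$ into $b^{\oplus2m}$ and lose a factor $2$. But the rotation moves the row into the empty slot and vacates its old slot, which the next row can then use. For $m=2$, after multiplication by $p(a)$ on the left, the rotations on slots $1,2$ and then on slots $2,3$ act as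
\[
\begin{pmatrix}0&T'&0\\0&0&T'\end{pmatrix}\ \longrightarrow\ \begin{pmatrix}T&0&0\\0&0&T'\end{pmatrix}\ \longrightarrow\ \begin{pmatrix}T&0&0\\0&T&0\end{pmatrix}.
\]
One spare slot serves all rows. A cyclic permutation of the slots brings the empty slot from the last place to the first, and the step can be repeated.

\begin{proof}[Proof of Theorem~\ref{thm:exact}]
Let $L$ be the set of $m\times(m+1)$ matrices over $M_n(A)$ with entries in $J$; we must find $x\in L$ with $xx^*=a^{\oplus m}$. Let $s_k=4^{-k}$, and let $h_k$ be $0$ on $[0,s_{k+1}]$, $1$ on $[s_k,\infty)$, and linear in between. Then $h_{k+1}=1$ wherever $h_k\ne0$, and $ph_k^2=p$ for every $p$ that vanishes on $[0,s_k]$. Lemma~\ref{lem:cutoff} gives $T_k\in J$ with $T_kT_k^*=h_k(a)^2$. Let $U_k$ be the unitary of Lemma~\ref{lem:rotation} for $T=T_k$ and $T'=T_{k+1}$.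

Let $R_k,R'_k\in L$ be the matrices whose $i$th row has $T_k$ in slot $i$, respectively in slot $i+1$, and zeros elsewhere. Let $\Pi\in M_{m+1}(M_n(A))$ be the permutation matrix that moves slot $j$ to slot $j+1$ cyclically, so $R'_k=R_k\Pi$ for all $k$. For $1\le j\le m$ let $U_k^{(j)}\in M_{m+1}(M_n(A))$ act as $U_k$ on slots $j,j+1$ and as the identity on the other slots, and put $V_k=U_k^{(1)}U_k^{(2)}\cdots U_k^{(m)}$.

Let $p$ be continuous and vanish on $[0,s_k]$, and follow the $i$th row of $p(a)^{\oplus m}R'_{k+1}$ through the factors of $V_k$. The factors $U_k^{(j)}$ with $j<i$ act on slots $\le i$, where the row vanishes, and leave it unchanged. By Lemma~\ref{lem:rotation}, $U_k^{(i)}$ turns it into the row with $p(a)T_k$ in slot $i$ and zeros elsewhere. The factors with $j>i$ act on slots $\ge i+1$, where the row now vanishes. With the unitary $Q_k=\Pi V_k$ we conclude that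
\begin{equation}\label{eq:agree}
p(a)^{\oplus m}R_{k+1}Q_k=p(a)^{\oplus m}R_k\qquad\text{if }p=0\text{ on }[0,s_k].
\end{equation}

Put $X_1=R_1$ and $X_k=R_kQ_{k-1}Q_{k-2}\cdots Q_1$. Then $X_kX_k^*=R_kR_k^*=(h_k(a)^2)^{\oplus m}$, so $\|X_k\|\le1$, and multiplying \eqref{eq:agree} by $Q_{k-1}\cdots Q_1$ gives $p(a)^{\oplus m}(X_{k+1}-X_k)=0$. So $X_{k+1}$ differs from $X_k$ only where $a\le s_k$, and there $a^{1/2}$ is small. Precisely, $p_k(t)=(t^{1/2}-s_k^{1/2})_+$ vanishes on $[0,s_k]$ and $\|a^{1/2}-p_k(a)\|\le s_k^{1/2}=2^{-k}$, so
\[
\|(a^{1/2})^{\oplus m}(X_{k+1}-X_k)\|=\|(a^{1/2}-p_k(a))^{\oplus m}(X_{k+1}-X_k)\|\le2\cdot2^{-k}.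
\]
Hence $x=\lim_k(a^{1/2})^{\oplus m}X_k$ exists. Since $0\le t(1-h_k(t)^2)\le s_k$ for $t\ge0$, we get $xx^*=\lim_k(a\,h_k(a)^2)^{\oplus m}=a^{\oplus m}$.

The set $L$ is a closed subspace, invariant under left multiplication by $M_m(M_n(A))$ and under right multiplication by $\Pi$, which permutes the slots. If $y\in L$, then $yU_k^{(j)}=y+y(U_k^{(j)}-1)\in L$, because the entries of $U_k^{(j)}-1$ lie in the left ideal $J$. As $R_k\in L$, we obtain $X_k\in L$ and $x\in L$.
\end{proof}

\section{Dimension functions form a hereditary subcone}\label{sec:hereditary}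

An algebraic rank function sees factorizations, not norm closures. An element $x$ of the closure of $M_{k\times l}(A)B$ need not be a multiple of $B$: in $C[0,1]$, take $x=\iota^{1/2}$ and $B=\iota$. It is, however, a multiple of $f(B)$ for a function $f$ that tends to $0$ slowly enough at $0$, and (C) says that $f(B)$ and $B$ have the same rank.

\begin{lemma}\label{lem:factor}
Let $B\in M_l(A)_+$ and let $x$ lie in the closure of $M_{k\times l}(A)B$. There are a continuous function $f\colon[0,\infty)\to[0,\infty)$ with $f(0)=0$ and $f>0$ on $(0,\infty)$ and a matrix $x'\in M_{k\times l}(A)$ such that $x=x'f(B)$.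
\end{lemma}

\begin{proof}
If $\rho\colon[0,\infty)\to[0,1]$ is continuous and $\rho=1$ on $[t,\infty)$, then $\|B(1-\rho(B))\|\le t$ and $\|1-\rho(B)\|\le1$, so
\[
\|x(1-\rho(B))\|\le\|x-yB\|+\|y\|\,t\qquad\text{for all }y\in M_{k\times l}(A).
\]
Choosing first $y$ and then $t$, we find a strictly decreasing sequence $t_j\to0$ such that $\|x(1-\rho(B))\|\le4^{-j}$ for every such $\rho$ with $\rho=1$ on $[t_j,\infty)$. Let $\rho_j\colon[0,\infty)\to[0,1]$ be continuous with $\rho_j=0$ on $[0,t_{j+1}]$ and $\rho_j=1$ on $[t_j,\infty)$, and put $f=\sum_{j\ge1}2^{-j}\rho_j$. The series converges uniformly, $f(0)=0$, and $f\ge2^{-j}$ on $[t_j,\infty)$, so $f>0$ on $(0,\infty)$.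

The function $\rho_j/f$, defined as $0$ on $[0,t_{j+1}]$, is continuous. Put $x'_j=x\,(\rho_j/f)(B)$. For $j\ge2$ the function $\rho_{j+1}-\rho_j$ vanishes outside $[t_{j+2},t_j]$, and on this interval $\rho_{j-1}=0$ and $f\ge2^{-(j+2)}$. Hence
\[
x'_{j+1}-x'_j=x\bigl(1-\rho_{j-1}(B)\bigr)\Bigl(\frac{\rho_{j+1}-\rho_j}{f}\Bigr)(B),\qquad\|x'_{j+1}-x'_j\|\le4^{-(j-1)}\,2^{j+2}=2^{4-j}.
\]
So $x'=\lim_jx'_j$ exists, and $x'f(B)=\lim_jx\rho_j(B)=x$.
\end{proof}

We can now reverse Lemma~\ref{lem:dtork}. By Example~\ref{ex:notC}, the hypothesis (C) cannot be dropped.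

\begin{lemma}\label{lem:rktod}
Let $\operatorname{rk}\in\mathcal S(A)$ satisfy \textup{(C)}. Then $\delta(a)=\operatorname{rk}(a)$, for $a\in M_\infty(A)_+$, defines an element of $D(A)$, and $\operatorname{rk}=\operatorname{rk}_\delta$.
\end{lemma}

\begin{proof}
Adding zero rows and columns does not change the rank, so $\delta$ is well defined on $M_\infty(A)_+$, and it is additive by (S3). Let $a\precsim b$ in $M_n(A)_+$ and $m\ge1$. Put $B=b^{\oplus(m+1)}$ and take $x$ as in Theorem~\ref{thm:exact}. Lemma~\ref{lem:factor} gives $x=x'f(B)$ with $f$ as in (C). By (S3), (S2) and (C),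
\[
m\,\delta(a)=\operatorname{rk}(xx^*)\le\operatorname{rk}(x)\le\operatorname{rk}(f(B))=\operatorname{rk}(B)=(m+1)\,\delta(b).
\]
Dividing by $m$ and letting $m\to\infty$ gives $\delta(a)\le\delta(b)$. So $\delta\in D(A)$.

It remains to show that $\operatorname{rk}(x)=\operatorname{rk}(xx^*)$ for every matrix $x$ over $A$. The inequality $\ge$ is (S2). For $\le$ we factor $x$ through $g=(xx^*)^{1/4}$. Let $y_j=(g+\frac1j)^{-1}x$. Since $xx^*=g^4$, we have $(y_i-y_j)(y_i-y_j)^*=g^2(\theta_i-\theta_j)(g)^2$, so $\|y_i-y_j\|\le\max(\frac1i,\frac1j)$ by \eqref{eq:theta}, and $y=\lim_jy_j$ exists. Likewise $x-gy_j=(1-\theta_j(g))x$, so $(x-gy_j)(x-gy_j)^*=g^4(1-\theta_j(g))^2$ and $\|x-gy_j\|\le\|g\|/j$. Thus $x=gy$, and $\operatorname{rk}(x)\le\operatorname{rk}(g)=\operatorname{rk}(xx^*)$ by (S2) and by (C) for the function $t\mapsto t^{1/4}$.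
\end{proof}

Lemmas~\ref{lem:dtork} and~\ref{lem:rktod} replace monotonicity for $\precsim$, a family of inequalities involving limits, by (C), a family of equalities. The gain is that such equalities say that certain increments vanish, and by \eqref{eq:order} a vanishing increment also vanishes for every smaller rank function.

\begin{lemma}\label{lem:hereditary}
Let $d\in D(A)$ and $\operatorname{rk}\in\mathcal S(A)$ with $\operatorname{rk}\le\operatorname{rk}_d$ in the cone order of $\mathcal S(A)$. Then $\operatorname{rk}=\operatorname{rk}_\delta$ for some $\delta\in D(A)$.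
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rktod} it suffices to verify (C). Let $a$ and $f$ be as in (C). We write $a$ and $f(a)$ as multiples of the common element $y=(f(a)+a)^{1/2}$. Define $g(t)=t\,(f(t)+t)^{-1/2}$ and $g'(t)=f(t)\,(f(t)+t)^{-1/2}$ for $0<t\le\|a\|$, and $g(0)=g'(0)=0$. These functions are continuous at $0$ because $g(t)\le t^{1/2}$ and $g'(t)\le f(t)^{1/2}$, and $a=y\,g(a)$, $f(a)=y\,g'(a)$. Since $\operatorname{rk}_d$ satisfies (C), and $t\mapsto(f(t)+t)^{1/2}$ is a function of the kind allowed in (C), we have $\operatorname{rk}_d(y)=\operatorname{rk}_d(a)=\operatorname{rk}_d(f(a))$. Now \eqref{eq:order}, with $\operatorname{rk}'=\operatorname{rk}_d$, $x=y$ and $z=g(a)$ or $z=g'(a)$, gives $\operatorname{rk}(a)=\operatorname{rk}(y)=\operatorname{rk}(f(a))$.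
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The map $\Phi\colon D(A)\to\mathcal S(A)$, $d\mapsto\operatorname{rk}_d$, of Lemma~\ref{lem:dtork} respects sums and nonnegative multiples, and it is injective since $d(a)=\operatorname{rk}_d(a)$. So $H=\Phi(D(A))$ is a convex cone, and $\Phi$ is an isomorphism of $D(A)$ onto $H$ for the cone orders. By Theorem~\ref{thm:ring}, $\mathcal S(A)$ is a lattice cone, and by Lemma~\ref{lem:hereditary}, $H$ is hereditary in it: if $\rho\in\mathcal S(A)$ and $\rho\le\sigma\in H$, then $\rho\in H$.

Let $\rho,\sigma\in H$. If $\sigma-\rho\in\mathcal S(A)$, then $\sigma-\rho\le\sigma$, so $\sigma-\rho\in H$. Thus the cone order of $H$ is the restriction of that of $\mathcal S(A)$. The elements $\rho\vee\sigma$ and $\rho\wedge\sigma$ of $\mathcal S(A)$ satisfy $\rho\vee\sigma\le\rho+\sigma\in H$ and $\rho\wedge\sigma\le\rho\in H$, so they lie in $H$ and are the supremum and infimum there. Hence $H$, and with it $D(A)$, is a lattice cone.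

Here the unit enters again. For $a\in M_n(A)_+$ we have $a\le\|a\|1_n\precsim1_n$, so $d(a)\le n\,d(1_A)$ for $d\in D(A)$ by (F1). Every nonzero $d\in D(A)$ therefore has $d(1_A)>0$, and $d=\alpha d'$ with $d'\in DF(A)$ holds exactly for $\alpha=d(1_A)$ and $d'=\alpha^{-1}d$. So the convex set $DF(A)$ is a base for $D(A)$; if $D(A)=\{0\}$, then $DF(A)=\emptyset$ is the base of the zero cone by convention. In both cases $DF(A)$ is a simplex.

Finally, the bound $d(a)\le n$ for $d\in DF(A)$ and $a\in M_n(A)_+$ places $DF(A)$ in a product of compact intervals, which is compact by Tychonoff's theorem. The conditions defining $DF(A)$ are pointwise equalities and non-strict inequalities, so $DF(A)$ is closed in this product and hence compact.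
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:face}]
Let $K_0$ be the set of $\operatorname{rk}\in\mathcal P(A)$ that satisfy (C). Since $\operatorname{rk}_d(1_A)=d(1_A)$, Lemmas~\ref{lem:dtork} and~\ref{lem:rktod} show that $d\mapsto\operatorname{rk}_d$ is an affine bijection of $DF(A)$ onto $K_0$. It is continuous because $\operatorname{rk}_d(x)=d(xx^*)$, and its inverse is continuous because $d(a)=\operatorname{rk}_d(a)$. The set $K_0$ is convex and closed in $\mathcal P(A)$, since (C) consists of pointwise equalities. Suppose that $t\operatorname{rk}_1+(1-t)\operatorname{rk}_2=\operatorname{rk}_d\in K_0$ with $0<t<1$ and $\operatorname{rk}_1,\operatorname{rk}_2\in\mathcal P(A)$. Then $t\operatorname{rk}_1\le\operatorname{rk}_d$ and $(1-t)\operatorname{rk}_2\le\operatorname{rk}_d$ in $\mathcal S(A)$. By Lemmas~\ref{lem:hereditary} and~\ref{lem:dtork} both functions satisfy (C), and hence so do $\operatorname{rk}_1$ and $\operatorname{rk}_2$. So $K_0$ is a face.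
\end{proof}

\begin{remark}
The proof gives a formula for the supremum. For $d',d''\in D(A)$ let $\lambda,\mu\in\Lambda(A)$ correspond to $\operatorname{rk}_{d'}$ and $\operatorname{rk}_{d''}$ under Proposition~\ref{prop:bijection}. Then $(d'\vee d'')(a)=s(I_a)$, with $s$ as in Lemma~\ref{lem:lattice}. For $d_0$ and $d_1$ on $C[0,1]$, the filtration $0\subseteq I_\iota\subseteq I_1$ gives $(d_0\vee d_1)(1)\ge2$. The element $d_0+d_1-d_0\vee d_1$ of $D(A)$ thus vanishes at $1$ and is zero, so $d_0\vee d_1=d_0+d_1$.
\end{remark}

\begin{thebibliography}{9}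

\bibitem{RCH}
\emph{Rank constrained homotopies of matrices and the Blackadar--Handelman conjectures on $\mathrm{C}^*$-algebras},
\texttt{https://core.ac.uk/download/127583005.pdf}.

\end{thebibliography}
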